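\title{Strongly Abelian varieties and matrix powers of unary algebras: a five-element counterexample}

\begin{abstract}
Kiss and Valeriote conjectured that every locally finite, strongly Abelian variety is polynomially equivalent to a subreduct of a matrix power of a unary variety. We disprove the conjecture. A locally finite, strongly Abelian variety with two binary operations contains a five-element algebra that is not polynomially equivalent to a subreduct of any matrix power of any unary algebra. We determine which members of this variety have such a representation. We also prove that in any locally finite, strongly Abelian variety the representable algebras are defined by quasi-identities and can all be represented uniformly, and that five is the least size of a counterexample.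
\end{abstract}

\section{Introduction}\label{sec:intro}

An algebra $A$ is \emph{strongly Abelian} if for every term $t(x,\bar y)$, all elements $a,b,e\in A$ and all tuples $\bar c,\bar d$ of elements of $A$,
\begin{equation}\label{eq:SA}
t(a,\bar c)=t(b,\bar d)\quad\Longrightarrow\quad t(e,\bar c)=t(e,\bar d).
\end{equation}
In words, a single value $t(a,\bar c)$ determines the whole function $e\mapsto t(e,\bar c)$, so the argument $a$ cannot compensate for a change in $\bar c$. A variety is strongly Abelian if all its members are, and \emph{locally finite} if its finitely generated members are finite.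

A nontrivial group is not strongly Abelian: for $t(x,y)=xy$ and $g\ne1$ we have $t(1,g)=t(g,1)$ but $t(1,g)\ne t(1,1)$. A \emph{unary algebra}, one whose basic operations are all unary, is strongly Abelian, because each of its terms involves a single variable. Operations that depend on several variables are not excluded, however. On $B\times B$ consider
\begin{equation}\label{eq:rect}
(x_1,x_2)\cdot(y_1,y_2)=(x_1,y_2).
\end{equation}
The product depends on both factors, but each coordinate of the product depends on one factor only, and this is enough for \eqref{eq:SA} (Corollary~\ref{cor:repSA}). Matrix powers turn this example into a general construction.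

A \emph{unary variety} is a variety all of whose basic operations are unary. Let $\mathcal U$ be a variety, $B\in\mathcal U$ and $k\ge1$. The algebra $B^{[k]}$ has universe $B^k$. Its basic $n$-ary operations are indexed by the $k$-tuples $(t_1,\dots,t_k)$ of $kn$-ary terms of $\mathcal U$, and such a tuple acts by
\[
(\bar x_1,\dots,\bar x_n)\longmapsto\bigl(t_1^B(\bar x_1,\dots,\bar x_n),\dots,t_k^B(\bar x_1,\dots,\bar x_n)\bigr),\qquad \bar x_i\in B^k .
\]
The \emph{$k$-th matrix power} $\mathcal U^{[k]}$ is the variety whose members are, up to isomorphism, the algebras $B^{[k]}$ with $B\in\mathcal U$. When $\mathcal U$ is unary, each coordinate of the output is obtained by applying a unary term to one coordinate of one input; \eqref{eq:rect} is the binary operation of $B^{[2]}$ indexed by the pair of variables $(x_1,y_2)$.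

A \emph{reduct} of an algebra keeps only some of its basic operations, and a \emph{subreduct} is a subalgebra of a reduct. For a variety $\mathcal W$ and a set $F$ of its basic operation symbols, $\mathcal S_F(\mathcal W)$ is the class of all subalgebras of $F$-reducts of members of $\mathcal W$, where the $F$-reduct keeps exactly the operations named in $F$. Two algebras on the same universe are \emph{polynomially equivalent} if they have the same polynomial operations.

\begin{definition}\label{def:rep}
A variety $\mathcal V$ is \emph{polynomially equivalent to a subreduct of a matrix power of a unary variety} if there are a unary variety $\mathcal U$, an integer $k\ge1$ and a set $F$ of basic operation symbols of $\mathcal U^{[k]}$ such that every algebra in $\mathcal V$ is polynomially equivalent to a member of $\mathcal S_F(\mathcal U^{[k]})$. A single algebra is \emph{representable} if it is polynomially equivalent to a subreduct of $B^{[k]}$ for some unary algebra $B$ and some $k\ge1$.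
\end{definition}

In the first notion $\mathcal U$, $k$ and $F$ are chosen once for the whole variety. A variety with this property has only representable members; a priori, having only representable members is weaker, since the choices may then vary from algebra to algebra. The following conjecture is posed in \cite{Survey}.

\medskip
\noindent\textbf{Conjecture} (E.~W.~Kiss, M.~Valeriote)\textbf{.} \emph{Every locally finite, strongly Abelian variety is polynomially equivalent to a subreduct of a matrix power of a unary variety.}
\medskip

There are good reasons to expect a positive answer. Every representable algebra is strongly Abelian (Corollary~\ref{cor:repSA}), so the conjecture is a converse. Moreover, in a strongly Abelian algebra each single $n$-ary term operation $t$ is an injective function of $n$ independent pieces of information, one taken from each argument (Lemma~\ref{lem:factor}). The values of $t$ therefore carry $n$ coordinates, each depending on one argument, just as in \eqref{eq:rect}. What the conjecture asks for is one system of coordinates that serves all operations at once. The ranges of two operations can overlap, and the overlap can make their coordinates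 incompatible.

\begin{theorem}\label{thm:main}
Let $\mathcal V_0$ be the variety with two binary operations $f,g$ defined by the eight identities
\begin{equation}\label{eq:eight}
h(h'(x,y),z)\approx h(x,z),\qquad h(x,h'(y,z))\approx h(x,z)\qquad(h,h'\in\{f,g\}).
\end{equation}
Then $\mathcal V_0$ is locally finite and strongly Abelian, and it has a five-element member $L$ that is not polynomially equivalent to a subreduct of any matrix power of any unary algebra. Hence the conjecture is false.
\end{theorem}

The conclusion thus fails even when $\mathcal U$, $k$ and $F$ may be chosen algebra by algebra. The proof occupies Sections~\ref{sec:coord} and~\ref{sec:counter}: every representable algebra satisfies a certain quasi-identity $(\star)$, and $L$ does not. The remaining sections place the example. In $\mathcal V_0$ the quasi-identity $(\star)$ is the only obstruction (Theorem~\ref{thm:V0}). In an arbitrary locally finite, strongly Abelian variety, representability has an intrinsic description, and the uniform choice of $\mathcal U,k,F$ costs nothing (Theorem~\ref{thm:criterion}). No counterexample has fewer than five elements (Theorem~\ref{thm:four}).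

\section{Background, and the shape of a strongly Abelian operation}\label{sec:background}

Algebras are nonempty, classes of algebras are closed under isomorphism, and an algebra and its universe share a letter, as do a term and the operation it induces. We write $0_A$ and $1_A$ for the least and the greatest equivalence relation on $A$. In a term $t(x_1,\dots,x_n)$ we take $n\ge1$, and the listed variables need not all occur. The \emph{polynomial operations} of $A$ are the operations $\bar x\mapsto t(\bar x,\bar c)$ of positive arity, with $t(\bar x,\bar y)$ a term and $\bar c$ a tuple from $A$. Equivalently, the $n$-ary ones form the least set of $n$-ary operations that contains the projections and the constants and is closed under applying basic operations.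

A map $\varphi(x_1,\dots,x_n)$ defined on $A^n$ \emph{depends on $x_i$} if $\varphi(\bar a)\ne\varphi(\bar b)$ for some $\bar a,\bar b$ that differ only in place $i$. It \emph{depends at most on $x_i$} if $a_i=b_i$ implies $\varphi(\bar a)=\varphi(\bar b)$. If $\varphi$ depends on no $x_j$ with $j\neq i$, then it depends at most on $x_i$: change the other arguments one at a time. A constant map depends at most on $x_i$ for every $i$.

We write $\mathbf F_{\mathcal V}(X)$ for the free algebra of a variety $\mathcal V$ on a set $X$, and $\mathbf F_{\mathcal V}(n)$ when $|X|=n$. We use three standard facts. An identity $s\approx t$ in variables from $X$ holds in $\mathcal V$ if and only if $s=t$ in $\mathbf F_{\mathcal V}(X)$. For $\emptyset\neq X\subseteq Y$ the subalgebra of $\mathbf F_{\mathcal V}(Y)$ generated by $X$ is $\mathbf F_{\mathcal V}(X)$. The variety $\mathsf{HSP}(A)$ generated by a finite algebra $A$ is locally finite. A term $t$ \emph{depends on $x_i$ in $\mathcal V$} if the identity $t(v_1,\dots,x,\dots,v_n)\approx t(v_1,\dots,y,\dots,v_n)$, with $x$ and $y$ in place $i$ and all variables distinct, fails in $\mathcal V$. A \emph{quasi-identity} is a universally quantified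 implication from a finite conjunction of equations to an equation. Quasi-identities pass to subalgebras, and a class defined by quasi-identities is a \emph{quasivariety}.

For an $n$-ary operation $t$ on $A$ and $1\le i\le n$, let $E_i^t$ be the equivalence relation
\[
a\,E^t_i\,b\iff t(e_1,\dots,a,\dots,e_n)=t(e_1,\dots,b,\dots,e_n)\ \text{ for all } e_j\in A,
\]
with $a,b$ in place $i$. The class $a/E_i^t$ is what $t$ sees of its $i$-th argument: if $a_i\,E_i^t\,b_i$ for all $i$, then $t(\bar a)=t(\bar b)$, by changing one argument at a time. Also, $t$ depends on $x_i$ exactly when $E_i^t\ne1_A$.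

\begin{lemma}\label{lem:factor}
Let $A$ be strongly Abelian and $t$ an $n$-ary term operation of $A$. Then $t(\bar a)=t(\bar b)$ if and only if $a_i\,E_i^t\,b_i$ for all $i$. Thus $t$ induces an injection $A/E_1^t\times\dots\times A/E_n^t\to A$, and if $t$ depends on $m$ of its variables, then $2^m\le|A|$.
\end{lemma}

\begin{proof}
Suppose $t(\bar a)=t(\bar b)$, and fix $i$ and elements $e_j$ for $j\ne i$. Permuting the variables of a term gives a term, so \eqref{eq:SA} may be applied with any place $j$ in the role of $x$; it replaces the $j$-th arguments on both sides by $e_j$. Doing this once for each $j\ne i$ gives $t(e_1,\dots,a_i,\dots,e_n)=t(e_1,\dots,b_i,\dots,e_n)$, that is, $a_i\,E_i^t\,b_i$. The converse was noted above. For the bound, $m$ of the factors $A/E_i^t$ have at least two elements.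
\end{proof}

\begin{example}\label{ex:rect}
The variety of rectangular bands, with one binary operation and the identities $xx\approx x$ and $(xy)z\approx xz\approx x(yz)$, satisfies the conclusion of the conjecture. Let $A$ be a member, $E_1,E_2$ the two equivalences of the product, and $B$ the set $A/E_1\sqcup A/E_2$, a unary algebra with no operations. The map $a\mapsto(a/E_1,a/E_2)$ is injective, since $a\,E_1\,b$ and $a\,E_2\,b$ give $a=aa=ba=bb=b$. It carries the product to \eqref{eq:rect}, since $ab\,E_1\,a$ and $ab\,E_2\,b$ by the last two identities. So $k=2$ and the single symbol $(x_1,y_2)$ serve for all members.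
\end{example}

\section{Coordinate equivalences and the quasi-identity $(\star)$}\label{sec:coord}

To show that an algebra is not representable we must exclude all $B$ and all $k$ at once. We therefore extract from a representation a property that refers to $A$ alone: the kernels of the coordinate maps $B^k\to B$, restricted to $A$.

\begin{definition}\label{def:coord}
An equivalence relation $\theta$ on an algebra $A$ is a \emph{coordinate equivalence} if for every term $t(x_1,\dots,x_n)$ the map $\bar x\mapsto t(\bar x)/\theta$ depends at most on one variable.
\end{definition}

If $\theta$ is a coordinate equivalence, then $q(\bar x)/\theta$ depends at most on one variable for every \emph{polynomial} operation $q$ as well. Indeed, write $q(\bar x)=t(\bar x,\bar c)$. If $t(\bar x,\bar y)/\theta$ depends at most on $x_i$, so does $q(\bar x)/\theta$; if it depends at most on some $y_j$, then $q(\bar x)/\theta$ is constant. We use this without further mention.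

\begin{lemma}\label{lem:coord}
If $A$ is representable, then the coordinate equivalences of $A$ intersect in $0_A$.
\end{lemma}

\begin{proof}
Identify $A$ with a subset of $B^k$ so that its polynomial operations are those of a subreduct $C$ of $B^{[k]}$, with $B$ unary. Let $p_j\colon A\to B$ $(1\le j\le k)$ be the coordinate maps. Their kernels intersect in $0_A$. We show by induction on the generation of an $n$-ary polynomial operation $q$ of $C$ that for every $j$ the map $p_j q$ depends at most on one variable; as term operations of $A$ are polynomial operations of $C$, each $\ker p_j$ is then a coordinate equivalence of $A$.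

The claim holds for projections and for constants. Let $q=h(q_1,\dots,q_m)$, where $h$ is a basic operation of $C$ given by terms $(t_1,\dots,t_k)$. A term in unary operation symbols involves one variable, so $t_j=u(x_{i,l})$, where $x_{i,l}$ is the $l$-th coordinate of the $i$-th argument and $u$ is a composition of basic operations of $B$, possibly the identity. Hence $p_jq=u\,p_lq_i$. By induction $p_lq_i$ depends at most on one variable, and so does $p_jq$.
\end{proof}

\begin{corollary}\label{cor:repSA}
Every representable algebra is strongly Abelian.
\end{corollary}

\begin{proof}
Let $t(a,\bar c)=t(b,\bar d)$ and let $\theta$ be a coordinate equivalence. If $t(x,\bar y)/\theta$ depends at most on $x$, then $t(e,\bar c)\,\theta\,t(e,\bar d)$. If it depends at most on some $y_i$, then $t(e,\bar c)\,\theta\,t(a,\bar c)=t(b,\bar d)\,\theta\,t(e,\bar d)$. Now apply Lemma~\ref{lem:coord}.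
\end{proof}

For single algebras the converse fails already on four elements. The example shows two operations with incompatible coordinates, and it also shows what has to be overcome to refute a statement about varieties.

\begin{example}\label{ex:four}
Let $M=\mathbb Z_2^2$ with $f(x,y)=(x_1,y_1)$ and $g(x,y)=(x_1,x_1+y_1)$.

\emph{$M$ is strongly Abelian.} Both operations see only the first coordinates of their arguments, and the first coordinate of the value is that of the left argument. So every term operation is a variable, or $f(u,v)$, or $g(u,v)$ with $u,v$ variables. A variable satisfies \eqref{eq:SA}. The value of $f(u,v)$ or $g(u,v)$ determines $u_1$ and $v_1$ and is determined by them, which gives \eqref{eq:SA} in these cases.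

\emph{$M$ is not representable.} Let $\theta$ be a coordinate equivalence. If $f/\theta$ or $g/\theta$ depends at most on $x$, then $(0,0)\,\theta\,(0,1)$. Otherwise both depend at most on $y$; then $f$ gives $(1,1)\,\theta\,(0,1)$ and $g$, with $y_1=0$, gives $(0,0)\,\theta\,(1,1)$. In all cases $(0,0)\,\theta\,(0,1)$, and Lemma~\ref{lem:coord} applies.

\emph{$\mathsf{HSP}(M)$ is not strongly Abelian.} The equivalence whose only nontrivial block is $\{(0,0),(0,1)\}$ is a congruence, because $f$ and $g$ see only first coordinates. It identifies $f((0,0),(0,0))$ with $f((0,0),(1,0))$, but not $f((1,0),(0,0))=(1,0)$ with $f((1,0),(1,0))=(1,1)$. So the quotient violates \eqref{eq:SA}.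
\end{example}

We need an obstruction that can occur in a variety all of whose members are strongly Abelian. It is the failure of a rectangle-completion rule: two binary operations that agree at three corners of a rectangle must agree at the fourth.

\begin{lemma}\label{lem:star}
Let $A$ be representable and let $f,g$ be binary polynomial operations of $A$. Then $A$ satisfies
\[
(\star)\qquad
\left.\begin{array}{l} f(x,y)=g(x,y)\\ f(x,y')=g(x,y')\\ f(x',y)=g(x',y)\end{array}\right\}
\ \Longrightarrow\ f(x',y')=g(x',y').
\]
\end{lemma}

\begin{proof}
Assume the three hypotheses for elements $x,x',y,y'$, and name the values as in the tables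
\[
\begin{array}{c|cc} f & y & y'\\ \hline x & a & b\\ x' & c & d\end{array}
\qquad\qquad
\begin{array}{c|cc} g & y & y'\\ \hline x & a & b\\ x' & c & d'\end{array}
\]
Let $\theta$ be a coordinate equivalence. If $f/\theta$ depends at most on the first variable, the rows of the first table are constant modulo $\theta$; if at most on the second, the columns are. The same holds for $g$ and the second table. There are four cases.
\begin{itemize}
\item Rows for $f$, rows for $g$: $d\,\theta\,c\,\theta\,d'$.
\item Columns for $f$, columns for $g$: $d\,\theta\,b\,\theta\,d'$.
\item Rows for $f$, columns for $g$: $d\,\theta\,c\,\theta\,a\,\theta\,b\,\theta\,d'$, using $f,g,f,g$ in turn.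
\item Columns for $f$, rows for $g$: $d\,\theta\,b\,\theta\,a\,\theta\,c\,\theta\,d'$, using $f,g,f,g$ in turn.
\end{itemize}
So $d\,\theta\,d'$ for every coordinate equivalence $\theta$, and $d=d'$ by Lemma~\ref{lem:coord}.
\end{proof}

\section{The counterexample}\label{sec:counter}

The two tables in the last proof contain five entries $a,b,c,d,d'$. The plan is to make these five entries into an algebra with $d\ne d'$. Let both $f$ and $g$ imitate the product \eqref{eq:rect} on a $2\times2$ grid, and let one cell of the grid hold two elements, one for $f$ and one for $g$.

Let $L=\{w_{00},w_{01},w_{10},w_{11},w'_{11}\}$. Define $\pi_1,\pi_2\colon L\to\{0,1\}$ by $\pi_1(w_{ij})=i$, $\pi_2(w_{ij})=j$ and $\pi_1(w'_{11})=\pi_2(w'_{11})=1$. The values $f(a,b)$ and $g(a,b)$ are read from the tables below, in row $\pi_1(a)$ and column $\pi_2(b)$: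
\[
\begin{array}{c|cc} f & 0 & 1\\ \hline 0 & w_{00} & w_{01}\\ 1 & w_{10} & w_{11}\end{array}
\qquad\qquad
\begin{array}{c|cc} g & 0 & 1\\ \hline 0 & w_{00} & w_{01}\\ 1 & w_{10} & w'_{11}\end{array}
\]
For $h\in\{f,g\}$, the value $h(a,b)$ depends only on $\pi_1(a)$ and $\pi_2(b)$, and
\begin{equation}\label{eq:pi}
\pi_1(h(a,b))=\pi_1(a),\qquad \pi_2(h(a,b))=\pi_2(b).
\end{equation}
The identities \eqref{eq:eight} express these properties without naming $\pi_1,\pi_2$, and they put no constraint on where $f$ and $g$ agree. They also prevent the failure seen in Example~\ref{ex:four}. By the identity $h(e,h(a,c))\approx h(e,c)$, the function $e\mapsto h(e,c)$ is computed from the value $h(a,c)$ by a term, and such a computation survives in every quotient.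

\begin{proposition}\label{prop:V0}
In $\mathcal V_0$ every term equals a variable or a term $h(u,v)$ with $h\in\{f,g\}$ and $u,v$ variables occurring in it. The variety $\mathcal V_0$ is locally finite and strongly Abelian.
\end{proposition}

\begin{proof}
For the normal form, induct on terms. Consider $h(t_1,t_2)$ with $t_1,t_2$ in normal form. If $t_1=h'(u,v)$, the first identity in \eqref{eq:eight} replaces $t_1$ by $u$; if $t_2=h'(u,v)$, the second replaces $t_2$ by $v$. Consequently an $n$-generated member of $\mathcal V_0$ has at most $n+2n^2$ elements.

Let $A\in\mathcal V_0$ and $t(a,\bar c)=t(b,\bar d)$, with $t(x,\bar y)$ in normal form. We show $t(e,\bar c)=t(e,\bar d)$.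
\begin{itemize}
\item If $x$ does not occur in $t$, then $t(e,\bar c)=t(a,\bar c)=t(b,\bar d)=t(e,\bar d)$.
\item If $t=x$ or $t=h(x,x)$, no $y_i$ occurs, and the two sides are the same expression in $e$.
\item If $t=h(x,y_i)$, then $h(e,c_i)=h(e,h(a,c_i))=h(e,h(b,d_i))=h(e,d_i)$.
\item If $t=h(y_i,x)$, then $h(c_i,e)=h(h(c_i,a),e)=h(h(d_i,b),e)=h(d_i,e)$.\qedhere
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The properties of $\mathcal V_0$ are in Proposition~\ref{prop:V0}. In $L$, the value $h(h'(a,b),c)$ is the entry of the table of $h$ in row $\pi_1(h'(a,b))=\pi_1(a)$ and column $\pi_2(c)$, which is $h(a,c)$. The value $h(a,h'(b,c))$ is the entry in row $\pi_1(a)$ and column $\pi_2(h'(b,c))=\pi_2(c)$, again $h(a,c)$. So $L\in\mathcal V_0$.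

Take $x=y=w_{00}$, $x'=w_{10}$, $y'=w_{01}$. Then $f(x,y)=g(x,y)=w_{00}$, $f(x,y')=g(x,y')=w_{01}$ and $f(x',y)=g(x',y)=w_{10}$, but $f(x',y')=w_{11}\ne w'_{11}=g(x',y')$. So $(\star)$ fails in $L$, and $L$ is not representable by Lemma~\ref{lem:star}. A variety satisfying the conclusion of the conjecture has only representable members, so $\mathcal V_0$ does not satisfy it.
\end{proof}

\section{The representable members of $\mathcal V_0$}\label{sec:V0}

Two coordinates, generalizing $\pi_1$ and $\pi_2$, locate the cell of an element. To represent a member of $\mathcal V_0$ we need a further coordinate that tells $f(x,y)$ from $g(x,y)$ whenever they differ. In the proof of Lemma~\ref{lem:star} such a coordinate may use rows for $f$ and columns for $g$. This suggests the following model. Let $\mathcal U_0$ be the variety of all algebras with two unary operations $u,v$, and let $F_0$ consist of the two binary operation symbols of $\mathcal U_0^{[3]}$ given by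
\[
f\colon\ (x_1,\,y_2,\,u(x_1)),\qquad g\colon\ (x_1,\,y_2,\,v(y_2)).
\]
Here $f(x,y)=g(x,y)$ if and only if $u(x_1)=v(y_2)$, so the cells in which $f$ and $g$ agree form a union of rectangles $u^{-1}(\gamma)\times v^{-1}(\gamma)$, no two sharing a row or a column. For instance, with $B=\{0,1\}$ and $u=v=\mathrm{id}$, the six triples $(i,j,l)$ with $l\in\{i,j\}$ are closed under $f$ and $g$, and $f,g$ agree exactly in the two diagonal cells. For $L$, agreement in the cells $(0,0),(0,1),(1,0)$ would force $u(1)=v(0)=u(0)=v(1)$, hence agreement in the cell $(1,1)$. The proof below shows that $(\star)$ yields such rectangles and builds $u$ and $v$ from them.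

\begin{theorem}\label{thm:V0}
For $A\in\mathcal V_0$ the following are equivalent:
\begin{itemize}
\item[(a)] $A$ is representable;
\item[(b)] $A$ satisfies $(\star)$ for the basic operations $f,g$;
\item[(c)] $A$ is isomorphic to a member of $\mathcal S_{F_0}(\mathcal U_0^{[3]})$.
\end{itemize}
Moreover $\mathcal S_{F_0}(\mathcal U_0^{[3]})\subseteq\mathcal V_0$, so up to isomorphism $\mathcal S_{F_0}(\mathcal U_0^{[3]})$ is the quasivariety defined by the identities \eqref{eq:eight} and $(\star)$.
\end{theorem}

\begin{proof}
(a)$\Rightarrow$(b) is Lemma~\ref{lem:star}, and (c)$\Rightarrow$(a) holds by definition. In a member of $\mathcal S_{F_0}(\mathcal U_0^{[3]})$ the value $h(x,y)$ depends only on $x_1$ and $y_2$, and its first two coordinates are $x_1$ and $y_2$. Thus \eqref{eq:eight} holds by the argument used for $L$, with the first two coordinate maps in place of $\pi_1,\pi_2$. The last statement then follows from (b)$\Leftrightarrow$(c). It remains to prove (b)$\Rightarrow$(c).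

\emph{The first two coordinates.} Let $X=A/E_1^f$ and $Y=A/E_2^f$, taken disjoint, with quotient maps $\pi_1\colon A\to X$ and $\pi_2\colon A\to Y$. For $h,h'\in\{f,g\}$:
\begin{enumerate}
\item[(i)] $h(x,y)$ depends only on $\pi_1x$ and $\pi_2y$. For $f$ this is the definition of $E^f_1,E^f_2$. For $g$: if $x\,E_1^f\,x'$, then $g(x,z)=g(f(x,z),z)=g(f(x',z),z)=g(x',z)$, and if $y\,E_2^f\,y'$, then $g(z,y)=g(z,f(z,y))=g(z,f(z,y'))=g(z,y')$.
\item[(ii)] $\pi_1h(x,y)=\pi_1x$ and $\pi_2h(x,y)=\pi_2y$, because $f(h(x,y),z)=f(x,z)$ and $f(z,h(x,y))=f(z,y)$ for all $z$.
\item[(iii)] If $h(x,y)=h'(x',y')$, then $\pi_1x=\pi_1x'$ and $\pi_2y=\pi_2y'$, by (ii).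
\end{enumerate}

\emph{The rectangles.} Let $D\subseteq X\times Y$ be the set of pairs $(\pi_1x,\pi_2y)$ with $f(x,y)=g(x,y)$. By (i), $f(x,y)=g(x,y)$ holds if and only if $(\pi_1x,\pi_2y)\in D$. View $D$ as the edge set of a bipartite graph on $X\sqcup Y$. By $(\star)$, if $(\xi_1,\eta_1),(\xi_1,\eta_2),(\xi_2,\eta_1)\in D$, then $(\xi_2,\eta_2)\in D$; that is, a path $\xi_2-\eta_1-\xi_1-\eta_2$ can be replaced by the edge $\xi_2-\eta_2$. A path from $\xi\in X$ to $\eta\in Y$ has odd length, and if the length is at least $3$ it can be shortened by $2$. Hence
\begin{equation}\label{eq:comp}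
(\xi,\eta)\in D\iff \xi\in X \text{ and } \eta\in Y \text{ lie in the same connected component.}
\end{equation}
This is the only use of $(\star)$.

\emph{The third coordinate.} Let $\Gamma$ be the set of components, $\kappa\colon X\sqcup Y\to\Gamma$ the map sending a vertex to its component, and $O$ the set of elements of $A$ that lie in neither the range of $f$ nor the range of $g$. Define $p\colon A\to\Gamma\sqcup O$ by
\[
p(f(x,y))=\kappa(\pi_1x),\qquad p(g(x,y))=\kappa(\pi_2y),\qquad p(a)=a\ \ (a\in O).
\]
This is well defined. If $f(x,y)=f(x',y')$ or $g(x,y)=g(x',y')$, the two prescribed values agree by (iii). If $f(x,y)=g(x',y')$, then $\pi_1x=\pi_1x'$ and $\pi_2y=\pi_2y'$ by (iii), so $g(x',y')=g(x,y)$ by (i). Then $(\pi_1x,\pi_2y)\in D$, and $\kappa(\pi_1x)=\kappa(\pi_2y)=\kappa(\pi_2y')$.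

\emph{The map $\iota=(\pi_1,\pi_2,p)$ is injective.} Let $\iota(a)=\iota(b)$. If $a\in O$, then $p(b)=a\in O$, which forces $b\in O$ and $b=p(b)=a$; the case $b\in O$ is symmetric. Otherwise $a=h(x,y)$ and $b=h'(x',y')$. By (ii), $\pi_1x=\pi_1a=\pi_1b=\pi_1x'$ and $\pi_2y=\pi_2a=\pi_2b=\pi_2y'$, so $b=h'(x,y)$ by (i). If $h=h'$, then $a=b$. If not, then $\{p(a),p(b)\}=\{\kappa(\pi_1x),\kappa(\pi_2y)\}$, and $p(a)=p(b)$ gives $(\pi_1x,\pi_2y)\in D$ by \eqref{eq:comp}. So $f(x,y)=g(x,y)$ and $a=b$.

\emph{The embedding.} Let $B=X\sqcup Y\sqcup\Gamma\sqcup O$. Let $u$ be $\kappa$ on $X$ and the identity elsewhere, and let $v$ be $\kappa$ on $Y$ and the identity elsewhere. By (ii) and the definition of $p$,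
\[
\iota(f(x,y))=(\pi_1x,\pi_2y,u(\pi_1x)),\qquad \iota(g(x,y))=(\pi_1x,\pi_2y,v(\pi_2y)).
\]
The right-hand sides are the values of $f$ and $g$ of $B^{[3]}$ at $\iota(x),\iota(y)$. So $\iota$ embeds $A$ into the $F_0$-reduct of $B^{[3]}$.
\end{proof}

\begin{remark}\label{rem:free}
The two extremes are representable. If $f=g$ in $A$, then $(\star)$ holds because its conclusion does. In a free algebra of $\mathcal V_0$ the operations $f$ and $g$ never agree: the homomorphism to $L$ sending all generators to $w_{11}$ has image in the subalgebra $\{w_{11},w'_{11}\}$, where $f$ is constantly $w_{11}$ and $g$ is constantly $w'_{11}$. So $(\star)$ holds vacuously. Every member of $\mathcal V_0$, and $L$ in particular, is thus a homomorphic image of a representable algebra: representability is lost in passing to quotients.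
\end{remark}

\section{A criterion for representability}\label{sec:criterion}

Throughout this section $\mathcal V$ is a nontrivial, locally finite, strongly Abelian variety. (The members of a trivial variety have one element, and any two algebras on a one-element set are polynomially equivalent.) We prove the converse of Lemma~\ref{lem:coord} for members of $\mathcal V$, with $\mathcal U$, $k$, $F$ independent of the member. There are three difficulties: the language of $\mathcal V$ may be infinite; an algebra may have infinitely many coordinate equivalences, while $k$ is finite; and the way coordinates of the output depend on coordinates of the inputs varies with the algebra, while $F$ must not. We treat them in turn.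

\subsection*{Finitely many terms}

\begin{lemma}\label{lem:arity}
If a term $t(x_1,\dots,x_n)$ depends in $\mathcal V$ on $m$ of its variables, then $2^m\le|\mathbf F_{\mathcal V}(2)|$.
\end{lemma}

\begin{proof}
Work in $\mathbf F=\mathbf F_{\mathcal V}(x,y,v_1,\dots,v_n)$, and let $I$ be the set of the $m$ places. For $i\in I$ the elements $t(v_1,\dots,x,\dots,v_n)$ and $t(v_1,\dots,y,\dots,v_n)$ of $\mathbf F$ differ, so $(x,y)\notin E_i^t$. By Lemma~\ref{lem:factor}, the $2^m$ tuples $\bar z\in\{x,y\}^n$ with $z_j=x$ for $j\notin I$ have distinct values $t(\bar z)$. These lie in the subalgebra generated by $x,y$, which is $\mathbf F_{\mathcal V}(2)$.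
\end{proof}

Put $N=\lfloor\log_2|\mathbf F_{\mathcal V}(2)|\rfloor$. It is finite by local finiteness, and $N\ge1$ since $\mathcal V$ is nontrivial. Let $T$ be a finite set of $N$-ary terms representing the elements of $\mathbf F_{\mathcal V}(N)$.

\begin{lemma}\label{lem:T}
Every term $s(x_1,\dots,x_n)$ equals in $\mathcal V$ a term $t(x_{i_1},\dots,x_{i_N})$ with $t\in T$ and $i_1,\dots,i_N\in\{1,\dots,n\}$. Consequently, for $A\in\mathcal V$:
\begin{itemize}
\item[(a)] $A$ is polynomially equivalent to the algebra $(A;T)$ whose basic operations are the term operations $t\in T$;
\item[(b)] an equivalence $\theta$ on $A$ is a coordinate equivalence if and only if there is a map $\chi\colon T\to\{1,\dots,N\}$ such that $t(\bar x)/\theta$ depends at most on $x_{\chi(t)}$ for all $t\in T$.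
\end{itemize}
\end{lemma}

\begin{proof}
Let $x_{j_1},\dots,x_{j_m}$ be the variables on which $s$ depends in $\mathcal V$; if there are none, put $m=1$ and $j_1=1$. Then $m\le N$ by Lemma~\ref{lem:arity}. Replacing the other variables, one at a time, by $x_{j_1}$ gives $s\approx s'(x_{j_1},\dots,x_{j_m})$ for an $m$-ary term $s'$. Regarded as an $N$-ary term, $s'$ satisfies $s'(z_1,\dots,z_m)\approx t(z_1,\dots,z_N)$ for some $t\in T$. Substitute $x_{j_r}$ for $z_r$ when $r\le m$, and $x_{j_1}$ when $r>m$.

(a) A polynomial operation $s(\bar x,\bar c)$ of $A$ is some $t\in T$ applied to variables and constants, hence a polynomial operation of $(A;T)$. Conversely each $t\in T$ is a term operation of $A$.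

(b) A coordinate equivalence yields $\chi$ by Definition~\ref{def:coord} applied to each $t\in T$. Given $\chi$, the map $s(\bar x)/\theta=t(x_{i_1},\dots,x_{i_N})/\theta$ depends at most on $x_{i_{\chi(t)}}$.
\end{proof}

\subsection*{Finitely many coordinates}

Part (b) sorts the coordinate equivalences into finitely many types $\chi$, and each type has a least member. Let $\Xi$ be the set of all maps $T\to\{1,\dots,N\}$ and $k=|\Xi|=N^{|T|}$. For $A\in\mathcal V$ and $\chi\in\Xi$ let
\[
R_\chi=\{(t(\bar a),t(\bar b)) : t\in T,\ \bar a,\bar b\in A^N,\ a_{\chi(t)}=b_{\chi(t)}\},
\]
and let $\theta_\chi$ be the equivalence relation on $A$ generated by $R_\chi$. The condition in Lemma~\ref{lem:T}(b) says exactly that $R_\chi\subseteq\theta$. Hence each $\theta_\chi$ is a coordinate equivalence, and every coordinate equivalence contains some $\theta_\chi$. In particular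
\begin{equation}\label{eq:meet}
\bigcap\{\theta:\theta\text{ a coordinate equivalence of }A\}=\bigcap_{\chi\in\Xi}\theta_\chi .
\end{equation}
The set $\Xi$ depends only on $\mathcal V$, and it will index the coordinates.

We know that $t(\bar x)/\theta_\chi$ is a function of $x_{\chi(t)}$. In a matrix power it has to be a function of a single \emph{coordinate} of $x_{\chi(t)}$. This need not be the coordinate $\chi$ itself, because coordinate equivalences need not be congruences: on $B^2$ with the operation $(x_1,x_2)\mapsto(x_2,x_1)$ and $|B|\ge2$, the kernel of the first coordinate is not a congruence, and the first coordinate of the output is read from the second coordinate of the input. The right coordinate is found by pulling back.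

\begin{lemma}\label{lem:pull}
If $\theta$ is a coordinate equivalence of an algebra $A$ and $q$ is a unary polynomial operation, then $q^{-1}(\theta)=\{(a,b):q(a)\,\theta\,q(b)\}$ is a coordinate equivalence.
\end{lemma}

\begin{proof}
For a term $t(\bar x)$, the operation $q(t(\bar x))$ is a polynomial operation, so $q(t(\bar x))/\theta$ depends at most on one variable $x_i$. This says that $t(\bar x)/q^{-1}(\theta)$ depends at most on $x_i$.
\end{proof}

\subsection*{The criterion}

\begin{theorem}\label{thm:criterion}
Let $\mathcal V$ be a nontrivial, locally finite, strongly Abelian variety, with $\Xi$, $k$ and $\theta_\chi$ as above. There are a unary variety $\mathcal U$ and a finite set $F$ of basic operation symbols of $\mathcal U^{[k]}$, depending only on $\mathcal V$, such that for $A\in\mathcal V$ the following are equivalent: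
\begin{itemize}
\item[(1)] $A$ is representable;
\item[(2)] the coordinate equivalences of $A$ intersect in $0_A$; equivalently, $\bigcap_{\chi\in\Xi}\theta_\chi=0_A$;
\item[(3)] $A$ is polynomially equivalent to a member of $\mathcal S_F(\mathcal U^{[k]})$.
\end{itemize}
The class of such $A$ is axiomatized relative to $\mathcal V$ by quasi-identities, and $A$ belongs to it if and only if all its finitely generated (hence finite) subalgebras do. Consequently, $\mathcal V$ satisfies the conclusion of the conjecture if and only if every finite member of $\mathcal V$ is representable.
\end{theorem}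

\begin{proof}
(3)$\Rightarrow$(1) holds by definition, (1)$\Rightarrow$(2) is Lemma~\ref{lem:coord}, and the two forms of (2) agree by \eqref{eq:meet}.

\emph{The choice of $\mathcal U$ and $F$.} Call a map $\pi\colon\Xi\to\{1,\dots,N\}\times\Xi$ a \emph{pattern}: $\pi(\chi)=(i,\chi')$ means that output coordinate $\chi$ is read from coordinate $\chi'$ of argument $i$. The pattern that fits a term $t$ depends on $A$, but there are finitely many patterns, so we provide a symbol for each. Let $\mathcal U$ be the variety of all algebras with unary operations $u_{t,\pi,\chi}$, for $t\in T$, $\pi$ a pattern and $\chi\in\Xi$. Index the $k$ coordinates by $\Xi$, and let $x_{i,\chi'}$ denote coordinate $\chi'$ of argument $i$. For each pair $(t,\pi)$ let $h_{t,\pi}$ be the $N$-ary operation symbol of $\mathcal U^{[k]}$ whose $\chi$-th entry is the term $u_{t,\pi,\chi}(x_{i,\chi'})$, where $(i,\chi')=\pi(\chi)$. Let $F$ be the finite set of all $h_{t,\pi}$.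

(2)$\Rightarrow$(3). Let $A$ satisfy (2) and fix $a_0\in A$. Given $t\in T$ and $\chi\in\Xi$, put $i=\chi(t)$ and $q(x)=t(a_0,\dots,x,\dots,a_0)$ with $x$ in place $i$. Then $(t(\bar a),q(a_i))\in R_\chi$ for all $\bar a\in A^N$. By Lemma~\ref{lem:pull}, $q^{-1}(\theta_\chi)$ is a coordinate equivalence, so it contains $\theta_{\chi'}$ for some $\chi'$; choose one and put $\pi_t(\chi)=(i,\chi')$. The map $\lambda_{t,\chi}\colon A/\theta_{\chi'}\to A/\theta_\chi$, $a/\theta_{\chi'}\mapsto q(a)/\theta_\chi$, is well defined, and
\begin{equation}\label{eq:lambda}
t(\bar a)/\theta_\chi=\lambda_{t,\chi}(a_i/\theta_{\chi'})\qquad\text{for all }\bar a\in A^N.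
\end{equation}

Let $B=\bigsqcup_{\chi\in\Xi}A/\theta_\chi$. Interpret $u_{t,\pi_t,\chi}$ as any extension of $\lambda_{t,\chi}$ to a map $B\to B$, and, for $\pi\ne\pi_t$, interpret $u_{t,\pi,\chi}$ as the constant map with value $a_0/\theta_\chi$. Then $B\in\mathcal U$. The map $\iota\colon A\to B^\Xi$, $\iota(a)=(a/\theta_\chi)_{\chi\in\Xi}$, is injective by (2). By \eqref{eq:lambda}, $h_{t,\pi_t}(\iota a_1,\dots,\iota a_N)=\iota(t(\bar a))$, and for $\pi\ne\pi_t$ the operation $h_{t,\pi}$ is constant with value $\iota(a_0)$. So $\iota(A)$ is closed under $F$ and is a member of $\mathcal S_F(\mathcal U^{[k]})$. Transported to $A$, its basic operations are the $t\in T$ and constant operations. Constants do not change the polynomial operations, so these are the polynomial operations of $(A;T)$, which are those of $A$ by Lemma~\ref{lem:T}(a). This is where polynomial equivalence, rather than isomorphism, is used: it absorbs the unused symbols.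

\emph{Quasi-identities.} The relation $R_\chi$ is symmetric. It is reflexive, since some $t\in T$ equals $x_1$ in $\mathcal V$ and we may take $\bar a=\bar b$. So $\theta_\chi$ is the transitive closure of $R_\chi$. For a sequence $\tau=(t_1,\dots,t_m)$ in $T$ with $m\ge1$, let $\Phi_{\chi,\tau}$ be the conjunction of the equations
\[
x\approx t_1(\bar x^1),\quad t_s(\bar y^s)\approx t_{s+1}(\bar x^{s+1})\ \ (1\le s<m),\quad t_m(\bar y^m)\approx y,\quad x^s_{\chi(t_s)}\approx y^s_{\chi(t_s)}\ \ (1\le s\le m),
\]
in the variables $x,y$ and auxiliary $N$-tuples of variables $\bar x^s,\bar y^s$. Then $(a,b)\in\theta_\chi$ if and only if, for some $\tau$, the conjunction $\Phi_{\chi,\tau}$ holds with $x=a$, $y=b$ and some values of the auxiliary variables. For each family $(\tau_\chi)_{\chi\in\Xi}$ of sequences form the implication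
\[
\bigwedge_{\chi\in\Xi}\Phi_{\chi,\tau_\chi}\ \Longrightarrow\ x\approx y,
\]
with disjoint auxiliary variables for different $\chi$. It is a quasi-identity because $\Xi$ is finite, and $\bigcap_\chi\theta_\chi=0_A$ holds exactly when $A$ satisfies all of them.

If $A$ satisfies these quasi-identities, so do its subalgebras. If one fails in $A$, the failure involves finitely many elements and occurs in the subalgebra they generate, which is finite by local finiteness. Finally, if every finite member of $\mathcal V$ is representable, then every $A\in\mathcal V$ has all its finitely generated subalgebras in the class, so $A$ satisfies (3) with the same $\mathcal U,k,F$. The converse was noted after Definition~\ref{def:rep}.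
\end{proof}

Strong Abelianness entered only through the arity bound of Lemma~\ref{lem:arity}; local finiteness made $N$, $T$ and $\Xi$ finite and gave the reduction to finite members. For locally finite, strongly Abelian varieties the uniform and the algebra-by-algebra forms of the conjecture's conclusion are therefore equivalent, and Theorem~\ref{thm:main} shows that both can fail.

\section{Algebras with at most four elements}\label{sec:four}

\begin{theorem}\label{thm:four}
If $|A|\le4$ and $\mathsf{HSP}(A)$ is strongly Abelian, then $A$ is representable. Hence the algebra $L$ of Theorem~\ref{thm:main} has the least possible size of a non-representable member of a locally finite, strongly Abelian variety.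
\end{theorem}

By Example~\ref{ex:four}, it is not enough to assume that $A$ itself is strongly Abelian. The hypothesis on the variety enters through one lemma, which says that the function $y\mapsto f(y,z)$, determined by the value $f(x,z)$ according to \eqref{eq:SA}, is computed from that value by a term.

An algebra is \emph{Abelian} if \eqref{eq:SA} holds whenever $a=b$; so strongly Abelian algebras are Abelian. An algebra is \emph{Hamiltonian} if every nonempty subuniverse is a block of some congruence. A variety is Abelian, or Hamiltonian, if all its members are. We use the theorem of Kiss and Valeriote \cite{KV} that a locally finite variety is Abelian if and only if it is Hamiltonian.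

\begin{lemma}\label{lem:replace}
Let $\mathcal V$ be a locally finite, strongly Abelian variety. For every binary term $f$ there is a binary term $r$, a \emph{replacement term} for $f$, such that $\mathcal V$ satisfies $r(y,f(x,z))\approx f(y,z)$.
\end{lemma}

\begin{proof}
By \cite{KV}, $\mathcal V$ is Hamiltonian. In $\mathbf F_{\mathcal V}(x,y,z)$ let $S$ be the subuniverse generated by $x$, $y$ and $f(x,z)$; it is a block of a congruence $\theta$. From $x\,\theta\,y$ we get $f(x,z)\,\theta\,f(y,z)$, so $f(y,z)\in S$. Thus $\mathcal V$ satisfies $f(y,z)\approx r_0(x,y,f(x,z))$ for a ternary term $r_0$. We remove the argument $x$. The left side does not involve $x$, so for a new variable $x'$,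
\[
r_0(x,y,f(x,z))\approx r_0(x',y,f(x',z)).
\]
Apply \eqref{eq:SA} in $\mathbf F_{\mathcal V}(x,x',y,z,w)$ to the third place, replacing both third arguments by $w$. This gives $r_0(x,y,w)\approx r_0(x',y,w)$, hence $r_0(x,y,w)\approx r_0(y,y,w)$. Put $r(y,w)=r_0(y,y,w)$. Then $r(y,f(x,z))\approx r_0(x,y,f(x,z))\approx f(y,z)$.
\end{proof}

In $\mathcal V_0$ the operations $f$ and $g$ are their own replacement terms. In the algebra $M$ of Example~\ref{ex:four} a replacement term for $f$ would be $r(y,w)=(y_1,w_2)$, and this is not a term operation, since it is not a variable and it sees a second coordinate.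

\begin{proof}[Proof of Theorem~\ref{thm:four}]
If $|A|=1$ there is nothing to prove. Otherwise $\mathcal V=\mathsf{HSP}(A)$ is nontrivial, locally finite and strongly Abelian, and by Theorem~\ref{thm:criterion} it suffices to find coordinate equivalences of $A$ that intersect in $0_A$.

By Lemma~\ref{lem:factor}, a term operation of $A$ that depends on $m$ variables has $2^m\le4$, so $m\le2$. If always $m\le1$, then $0_A$ is a coordinate equivalence. So assume that $m=2$ occurs; then $|A|=4$. A term operation that depends exactly on $x_i$ and $x_j$ equals $f(x_i,x_j)$ for a binary term operation $f$ depending on both variables: replace the other variables by $x_i$. Call such an $f$ \emph{essentially binary}.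

\emph{Each essentially binary $f$ makes $A$ a $2\times2$ grid.} By Lemma~\ref{lem:factor}, $f$ induces an injection $A/E_1^f\times A/E_2^f\to A$, and both factors have at least two elements. As $|A|=4$, both have exactly two, and the injection is a bijection; in particular $f$ is onto. Let $\alpha_1^f,\alpha_2^f$ be the equivalences on $A$ that correspond under this bijection to the kernels of the two projections. Each has two blocks of size two, $\alpha_1^f\cap\alpha_2^f=0_A$, so that $\alpha^f_1\neq\alpha^f_2$, and $f(x_1,x_2)/\alpha_i^f$ depends at most on $x_i$. Put $\sigma_f=\{\alpha_1^f,\alpha_2^f\}$. Exchanging the variables of $f$ exchanges $\alpha_1^f$ and $\alpha_2^f$.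

\emph{All these grids coincide.} Suppose $\sigma_f\ne\sigma_g$ for essentially binary $f,g$. A four-element set has exactly three partitions into two blocks of size two, so $\sigma_f$ and $\sigma_g$ share exactly one. Exchanging variables if necessary, assume $\alpha_1^f=\alpha_1^g$. Since $\alpha_1^f\cap\alpha_2^f=0_A$, we can identify $A$ with $\mathbb Z_2^2$ so that $\alpha_1^f$ and $\alpha_2^f$ are the kernels of $w\mapsto w_1$ and $w\mapsto w_2$. The third partition, $\alpha_2^g$, is then $\{(0,0),(1,1)\},\{(0,1),(1,0)\}$, the kernel of $w\mapsto w_1+w_2$. So the coordinates of $f(x,y)$ are functions of $x$ and of $y$ respectively, while the first coordinate of $g(x,y)$ is a function of $x$ and the sum of its coordinates is a function of $y$: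
\[
f(x,y)=(q_1(x),\,q_2(y)),\qquad g(x,y)=(q_3(x),\,q_3(x)+q_4(y)),
\]
with maps $q_i\colon A\to\mathbb Z_2$, and $q_1,q_3$ are onto because $f$ and $g$ are. (Example~\ref{ex:four} is of this form.) Let $r$ and $s$ be replacement terms for $f$ and $g$, given by Lemma~\ref{lem:replace}. Every $w\in A$ is $f(x,z)$ for some $x,z$, with $w_2=q_2(z)$, so $r(u,w)=f(u,z)=(q_1(u),w_2)$. Every $w\in A$ is also $g(x,z)$ for some $x,z$, with $w_1+w_2=q_4(z)$, so $s(u,w)=g(u,z)=(q_3(u),\,q_3(u)+w_1+w_2)$. The term operation
\[
r(u',s(u,w))=\bigl(q_1(u'),\ q_3(u)+w_1+w_2\bigr)
\]
depends on $w$, and on $u$ and $u'$ since $q_3$ and $q_1$ are onto. This contradicts $m\le2$.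

\emph{Conclusion.} All essentially binary term operations $f$ have the same $\sigma_f=\{\alpha,\beta\}$. A term operation that depends on at most one variable does so modulo $\alpha$ and modulo $\beta$. Any other term operation is $f(x_i,x_j)$ with $f$ essentially binary, and modulo each member of $\sigma_f$ it depends at most on one of $x_i,x_j$. So $\alpha$ and $\beta$ are coordinate equivalences, and $\alpha\cap\beta=0_A$.

For the last sentence of the theorem, if $A$ lies in a strongly Abelian variety, then so does every member of $\mathsf{HSP}(A)$, and the first part applies when $|A|\le4$.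
\end{proof}

\begin{thebibliography}{9}

\bibitem{KV}
E.~W.~Kiss and M.~Valeriote, \emph{Abelian algebras and the Hamiltonian property}, J.~Pure Appl.\ Algebra \textbf{87} (1993).

\bibitem{Survey}
\emph{Problems and results in tame congruence theory. A survey of the '88 Budapest Workshop}, \texttt{https://github.com/lclem/bibliographer}.

\end{thebibliography}
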